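# Group Steiner trees with degree bounds on graphs of bounded treewidth

## 1. Eight vertices and one tight degree bound

Take a graph with vertices $r,v,u_1,u_2,u_3,s_1,s_2,s_3$. The edge $rv$ and the three edges $vu_i$ cost $0$; the three edges $rs_i$ cost $1$. There are no other edges. We want a cheap tree that contains $r$ and, for each $i=1,2,3$, at least one vertex of the pair $g_i=\{u_i,s_i\}$. Without further conditions the answer is the free tree $T_{\rm free}$ with edges $rv,vu_1,vu_2,vu_3$, of cost $0$.

Now impose a degree bound: $v$ may have degree at most $2$, and the other vertices are unrestricted. Suppose a tree contains $j\ge1$ of the vertices $u_i$. The only neighbor of $u_i$ is $v$, and the only way from $v$ to $r$ is the edge $rv$, so $v$ has degree at least $j+1$. Hence $j\le 1$, at least two groups are reached through $s_i$, and the cost is at least $2$. The tree with edges $rv,vu_1,rs_2,rs_3$ costs exactly $2$, so the optimum is $2$.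

Consider next the tree $T_{\rm paid}$ with edges $rs_1,rs_2,rs_3$, of cost $3$, in which $v$ does not occur. Toss a coin: with probability $1/3$ take $T_{\rm free}$, with probability $2/3$ take $T_{\rm paid}$. The expected cost is $\frac23\cdot3=2$, which equals the optimum. The expected degree of $v$ is $\frac13\cdot4=\frac43\le2$. On average everything is perfect. But one of the two outcomes gives $v$ degree $4$, and if we replace $3$ by $M$ pairs and take $T_{\rm free}$ with probability $1/M$, the averages are still fine (cost $M-1$, degree $\frac{M+1}M$) while the bad outcome has degree $M+1$ against a bound of $2$.

Linear programming relaxations produce exactly such averages. The question of this lecture is whether, on graphs that look like trees, one can nevertheless compute a single tree whose cost is close to optimal and all of whose degrees are simultaneously close to their bounds.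

## 2. The bounded-degree problem, and what stars already forbid

**Definition (group Steiner tree).** Let $G=(V,E)$ be an undirected graph with $n=|V|$ and edge costs $c:E\to\mathbb R_{\ge0}$. Given a root $r\in V$ and groups $g_1,\dots,g_h\subseteq V$, a group Steiner tree is a tree $T\subseteq G$ that contains $r$ and at least one vertex of each group. In the bounded-degree problem each vertex also has a bound $b(v)\in\mathbb Z_{\ge1}$, and $T$ is feasible if $\deg_T(v)\le b(v)$ for all $v$. We write $\mathrm{OPT}$ for the minimum cost of a feasible tree and assume that one exists.

**Definition (bicriteria approximation).** An $(\alpha,\beta)$-approximation is a polynomial-time algorithm that outputs a group Steiner tree $T$ with $c(T)\le\alpha\cdot\mathrm{OPT}$ and $\deg_T(v)\le\beta\cdot b(v)$ for all $v$.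

Note that $T$ may violate the bounds, but it is compared with the optimum over trees that respect them. In the example of Section 1, $T_{\rm free}$ is acceptable for $\beta\ge2$ and $T_{\rm paid}$ for $\alpha\ge\frac32$.

**Definition (treewidth).** A tree decomposition of $G$ is a tree whose nodes $t$ carry bags $X_t\subseteq V$ such that every vertex lies in some bag, both ends of every edge lie in some common bag, and for every vertex the nodes whose bags contain it form a connected subtree. Its width is the maximum bag size minus one; the treewidth of $G$ is the minimum width.

For the example of Section 1, we shall use the following decomposition, written as a rooted tree: a root $t_0$ with bag $\{r\}$; its only child $t_*$ with bag $\{r,v\}$; and three children $t_1,t_2,t_3$ of $t_*$ with bags $\{r,v,u_i,s_i\}$. (Its width, $3$, is not the smallest possible, but it has few levels.)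

The source of our question is Open Problem 5.11 of "Approximation Algorithms for Network Design and Cut Problems in Bounded-Treewidth": is there, for fixed treewidth bound $w$, a bicriteria $(O(\log n\log h),\operatorname{polylog}(n,h))$-approximation? The answer is yes.

Conventions: $G$ is simple, $n\ge2$, $w\ge1$, $h\ge1$ (for $h=0$ output the tree $\{r\}$), and all input numbers are rational. We read $\log h$ as $\log(2h)$ so that it is positive for $h=1$. The constants in $O(\cdot)$ are absolute; in particular they do not depend on $w$.

**Theorem 1.** For every fixed $w$ there is a deterministic polynomial-time algorithm that, for every feasible bounded-degree group Steiner tree instance on a graph of treewidth $\le w$, outputs a group Steiner tree $T$ with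
$$c(T)\le O(\log n\log h)\cdot\mathrm{OPT},\qquad \deg_T(v)\le O(\log n\cdot\log(nh))\cdot b(v)\quad\text{for all }v\in V.$$

**Theorem 2 (arbitrary packing constraints).** Replace the degree bounds by any finite nonempty family $J$ of packing constraints $\sum_{e\in T}a_j(e)\le b_j$ with $a_j:E\to\mathbb Q_{\ge0}$ and $b_j\in\mathbb Q_{>0}$. Let $\mathrm{OPT}$ be the minimum cost of a group Steiner tree satisfying all of them (assumed to exist). For fixed $w$ one can find in deterministic polynomial time a group Steiner tree $T$ with
$$c(T)\le O(\log n\log h)\,\mathrm{OPT},\qquad \sum_{e\in T}a_j(e)\le O\bigl(\log n\cdot\log(2h|J|)\bigr)\,b_j\quad\text{for all }j\in J.$$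

Theorem 1 is the case $J=V$, with $a_v(e)=1$ if $v\in e$ and $a_v(e)=0$ otherwise, and $b_v=b(v)$; then $\log(2hn)=O(\log(nh))$ because $n\ge2$. So we prove Theorem 2, and call $\sum_{e\in T}a_j(e)$ the load of constraint $j$.

Two simple cases show where the difficulty lies. With one group ($h=1$) the degree-bounded problem can be solved exactly on every graph: deleting edges never hurts a degree, so some optimal tree is a path from $r$ to a vertex of $g_1$. Its ends have degree at most $1$, its inner vertices degree $2$, so we need a shortest path from $r$ to $g_1$ whose inner vertices all have $b\ge2$. With many groups, already a star with zero costs is hard: choosing at most $b(r)$ leaves of a star centered at $r$ so as to meet all groups is Set Cover. This gives part (a) of the following statement, which is not used later.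

**Proposition 3 (limits, already on trees).**
(a) For every $\varepsilon>0$ and every finite $\alpha(\cdot)$, a polynomial-time bicriteria $(\alpha,(1-\varepsilon)\ln h)$-approximation, even on stars with zero costs, implies P=NP.
(b) For every $\varepsilon>0$ and every $\beta\ge1$, a polynomial-time $(\log^{2-\varepsilon}h,\beta)$-approximation on trees would give NP quasi-polynomial-time Las Vegas algorithms.

**Proof of (a).** By Dinur–Steurer (STOC 2014), for every $\varepsilon>0$ it is NP-hard to approximate Set Cover with $h$ elements within $(1-\varepsilon)\ln h$. Take a Set Cover instance with $h$ elements that has a cover, and let $K^*$ be the optimum. Build a star with center $r$, one leaf per set, zero costs, leaf bounds $1$, and $b(r)=K$; for each element the group consists of the leaves of the sets containing it. Feasible trees correspond exactly to covers of size at most $K$. Put $\beta=(1-\varepsilon)\ln h$. Run the algorithm for $K=1,2,\dots$, up to the number of sets, stopping each run at the algorithm's polynomial time bound (for $K<K^*$ the instance is infeasible and the algorithm may do anything). Take the first $K$ for which it returns a valid cover of size at most $\beta K$. For $K=K^*$ the instance is feasible, so the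 algorithm returns a tree whose degree at $r$ is at most $\beta K^*$. Hence the first successful $K$ satisfies $K\le K^*$, and its cover has size at most $\beta K\le\beta K^*$. This approximates Set Cover within $(1-\varepsilon)\ln h$, so P=NP. The value of $\alpha$ plays no role since all costs are $0$. $\square$

**Proof of (b).** Halperin–Krauthgamer (STOC 2003) show that for every fixed $\varepsilon>0$ the group Steiner tree problem has no polynomial-time $\log^{2-\varepsilon}h$-approximation, even on hierarchically well-separated trees, unless NP has quasi-polynomial-time Las Vegas algorithms. Put $b(v)=n$ for all $v$. No tree in $G$ violates these bounds, so the assumed algorithm is a $\log^{2-\varepsilon}h$-approximation for group Steiner tree on trees. $\square$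

So a logarithmic degree violation in $h$ is unavoidable unless P=NP. We make no claim that the exact power of the logarithm in the degree factor of Theorem 1 is optimal.

## 3. A tree decomposition with logarithmically many levels

The algorithm works over a tree of partial solutions whose size is exponential in the number of levels of the decomposition, so we first need few levels.

**Step 1: a decomposition of bounded degree.** By Bodlaender (SIAM J. Comput. 25, 1996), a tree decomposition of width $\le w$ is computable in polynomial time for fixed $w$. As long as two adjacent nodes have bags one of which contains the other, contract the edge between them and keep the larger bag. Afterwards root the tree arbitrarily. Its root bag is nonempty: an empty bag would be contained in a neighboring bag, and a single bag must be $V$. Every non-root bag contains a vertex that is not in its parent's bag. Since the bags containing a vertex form a connected subtree with a unique topmost node, these vertices are distinct for distinct nodes, and none lies in the root bag. Hence there are at most $n$ nodes. Now replace each node of degree $d>3$ by a path of $d$ copies with the same bag, attaching one of the old neighbors to each copy. The copies have degree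 at most $3$. The sum of the degrees before replacement was at most $2(n-1)$, so the new tree has at most $n+2(n-1)\le3n$ nodes. Call the result $\mathcal T_0$ with bags $Y_z$; it has width $\le w$, maximum degree $\le3$ and $m\le3n$ nodes.

Recall two facts about a finite tree $A$. It has a centroid, a node whose removal leaves components of size at most $|A|/2$. And for three of its nodes, the three paths joining them have exactly one node in common, called their median; on a path with nodes $1,\dots,5$, the median of $1,2,5$ is $2$.

**Lemma 1 (few levels).** From $\mathcal T_0$ one obtains in polynomial time a rooted tree decomposition of $G$ with bags of size $\le4(w+1)$, at most $3$ children per node, and at most $2\log_2m+4$ levels.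

**Proof, Step 2: the recursion.** We cut $\mathcal T_0$ at centroids, but each piece must remember how it touches the rest; medians keep this interface small. For connected $A\subseteq V(\mathcal T_0)$ let $\partial A$ be the set of nodes of $A$ that have a neighbor outside $A$. Start with $A=V(\mathcal T_0)$, where $\partial A=\emptyset$, and maintain $|\partial A|\le3$. If $|\partial A|\le2$, let $c_A$ be a centroid of $A$. If $|\partial A|=3$, let $c_A$ be the median of the three nodes of $\partial A$; it lies in $A$ because $A$ is connected. Create a node for $A$ with bag
$$Y_{c_A}\cup\bigcup_{z\in\partial A}Y_z,$$
of size at most $4(w+1)$, and recurse on the components of $A-c_A$, of which there are at most $3$, as children.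

Let $A'$ be such a component. A node of $A'$ with a neighbor outside $A'$ either has a neighbor outside $A$, so it is in $\partial A$, or is adjacent to $c_A$; and $c_A$ has exactly one neighbor in $A'$. So $\partial A'\subseteq(\partial A\cap A')\cup\{\text{the neighbor of }c_A\text{ in }A'\}$. In the centroid case $|\partial A'|\le2+1=3$ and $|A'|\le|A|/2$. In the median case two nodes of $\partial A$ cannot both lie in $A'$, since the path between them passes through $c_A$; so $|\partial A'|\le1+1=2$, and the step at $A'$ is a centroid step. Of any two consecutive steps at least one is a centroid step, so sizes at least halve every two levels. After $2i$ levels a set has at most $m/2^i$ nodes and at least one, so $i\le\log_2m$; thus there are at most $2\log_2m+2\le 2\log_2 m+4$ levels.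

**Step 3: the result is a tree decomposition.** Every node $z$ of $\mathcal T_0$ equals $c_A$ for exactly one $A$, so each $Y_z$ is contained in a bag, and all vertices and edges are covered. It remains to show that the bags containing a vertex $u$ are connected. Let $R_u=\{z:u\in Y_z\}$, a connected nonempty set. Go down from the root: as long as $c_A\notin R_u$, the connected set $R_u$ stays within one component of $A-c_A$, and we move to that child. Let $A^\circ$ be the first set on this way with $c_{A^\circ}\in R_u$. Then $R_u\subseteq A^\circ$, and $u$ is in the bag of $A^\circ$.

Suppose $u$ is in the bag of $A$. Then $R_u\cap A\ne\emptyset$, since $c_A$ and $\partial A$ lie in $A$. Incomparable sets of the recursion are disjoint and $R_u\subseteq A^\circ$, so $A$ is an ancestor or a descendant of $A^\circ$. We show that $u$ is in all bags between.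

If $A$ is a strict ancestor, then $c_A\notin R_u$, so there is $z\in R_u\cap\partial A$. Every $A''$ with $A^\circ\subseteq A''\subseteq A$ contains $R_u$, hence $z$; and $z$ has a neighbor outside $A\supseteq A''$, so $z\in\partial A''$ and $u$ is in the bag of $A''$.

If $A$ is a strict descendant, every $A''$ with $A\subseteq A''\subsetneq A^\circ$ meets $R_u$ but does not contain $c_{A^\circ}\in R_u$. A path inside $R_u$ from $R_u\cap A''$ to $c_{A^\circ}$ leaves $A''$, and the node from which it leaves for the first time lies in $R_u\cap\partial A''$. So $u$ is in the bag of $A''$. $\square$

**Step 4: notation for the rest of the lecture.** Add $r$ to all bags, and put a new root node with bag $\{r\}$ above the old root. Call the result $\mathcal T$ with bags $X_t$. Its bags have size at most $k:=4w+5$, each node has at most $3$ children, and it has $H$ levels with $1\le H\le2\log_2(3n)+5=O(\log n)$. Assign each edge $e$ to one node $t(e)$ whose bag contains both ends, and let $E_t=\{e:t(e)=t\}$. Let $V_t$ be the union of the bags, and $E_{\le t}$ the union of the sets $E_s$, over all nodes $s$ in the subtree of $t$ (including $t$). If $t_1,\dots,t_p$ are the children of $t$, then $E_{\le t}$ is the disjoint union of $E_t$ and the sets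 $E_{\le t_i}$.

In the example we assign $rv$ to $t_*$ and $vu_i,rs_i$ to $t_i$; there $H=3$ and $E_{t_0}=\emptyset$.

## 4. Trees as derivations

We now describe a tree $T\subseteq G$ by local decisions made top-down along $\mathcal T$. At a node $t$, the part of $T$ above needs to know only which vertices of $X_t$ are used and which of them the part at and below $t$ promises to connect.

**Definition (task, choice, derivation).** A task at $t$ is a pair $(S,P)$ with $S\subseteq X_t$ and $P$ a partition of $S$. If $t$ has children $t_1,\dots,t_p$ ($0\le p\le3$), a choice for $(S,P)$ is a tuple $a=(F_a;(S_1,P_1),\dots,(S_p,P_p))$, where $F_a\subseteq E_t$ is a forest with all endpoints in $S$, each $(S_i,P_i)$ is a task at $t_i$, and the following condition holds. Let $M$ be the graph on $S\cup S_1\cup\dots\cup S_p$ whose edges are $F_a$ together with all pairs lying in a common block of some $P_i$. Then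
$$\text{every component of }M\text{ meets }S,\text{ and elements of }S\text{ in a common block of }P\text{ are in a common component of }M.\tag{1}$$
A derivation $D$ of $(S,P)$ at $t$ consists of a choice for $(S,P)$ and derivations of the tasks $(S_i,P_i)$ at the $t_i$. Let $U(D)$ be the union of the sets $S$ of all tasks that occur, and $F(D)$ the union of all sets $F_a$. The root task is $(\{r\},\{\{r\}\})$ at the root of $\mathcal T$.

Here is the tree $T_{\rm free}$ of Section 1 as a derivation. At $t_0$ the choice has $F=\emptyset$ and gives $t_*$ the task $(\{r,v\},\{\{r,v\}\})$. At $t_*$ the choice has $F=\{rv\}$ and gives $t_i$ the task $(\{r,v,u_i\},\{\{r\},\{v,u_i\}\})$: below $t_*$ only $v$ and $u_i$ get connected. At $t_i$ the choice is $F=\{vu_i\}$. Condition (1) at $t_*$: the edges of $M$ are $rv$ and the three pairs $vu_i$, so $M$ is connected. The tree $T_{\rm paid}$ gives $t_*$ the task $(\{r\},\{\{r\}\})$, uses $F=\emptyset$ there, gives $t_i$ the task $(\{r,s_i\},\{\{r,s_i\}\})$, and uses $F=\{rs_i\}$ at $t_i$. The two derivations differ from the very first choice on, because $v$ is used in one and not in the other.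

**Lemma 2 (soundness).** If $D$ is a derivation of $(S,P)$, then in the graph $(U(D),F(D))$ every component meets $S$, and elements of a common block of $P$ are connected. In particular, for the root task this graph is connected and contains $r$.

**Proof.** We induct from the leaves of $\mathcal T$ upward. Let $D_i$ be the derivations of the children's tasks. By induction every pair in a common block of $P_i$ is joined by a path in $(U(D_i),F(D_i))$, and the edges of $F_a$ are in $F(D)$. So vertices connected in $M$ are connected in $(U(D),F(D))$. A vertex of $U(D)$ outside $S$ lies in some $U(D_i)$; by induction it is connected there to an element of $S_i$, which by (1) is connected in $M$, hence in $(U(D),F(D))$, to an element of $S$. Elements of a common block of $P$ are connected in $M$ by (1), hence in $(U(D),F(D))$. With no children ($p=0$) the argument only uses $M=(S,F_a)$. $\square$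

**Lemma 3 (completeness).** For every tree $T\subseteq G$ containing $r$ there is a derivation $D$ of the root task with $U(D)=V(T)$ whose forest at each node $t$ is $E(T)\cap E_t$. Hence each edge of $T$ is used exactly once and no other edge is used.

**Proof, Step 1: read the tasks off $T$.** Let $S_t=V(T)\cap X_t$ and $F_t=E(T)\cap E_t$. Let $T_t$ be the graph with vertex set $V(T)\cap V_t$ and edge set $E(T)\cap E_{\le t}$, and let $P_t$ be the partition of $S_t$ induced by the components of $T_t$. Then $F_t$ is a forest with endpoints in $S_t$, the root gets the root task since its bag is $\{r\}$, and $\bigcup_tS_t=V(T)$. It remains to check (1) at each $t$, with children $t_1,\dots,t_p$.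

**Step 2: every component $K$ of $T_t$ meets $X_t$.** This is where we use that $r$ is in all bags. Suppose $K\cap X_t=\emptyset$. For $u\in V_t\setminus X_t$ all bags containing $u$ lie in the subtree of $t$, by connectedness; so all edges at $u$ are in $E_{\le t}$. Hence no edge of $T$ leaves $K$, and since $T$ is connected, $K=V(T)\ni r$. But $r\in X_t$, a contradiction.

**Step 3: paths of $T_t$ become connections in $M$.** Consider a path in $T_t$ between two vertices of $S_t\cup\bigcup_iS_{t_i}$. Since $E(T_t)$ is the disjoint union of $F_t$ and the sets $E(T_{t_i})$, we can split it into maximal segments, each consisting of edges of $F_t$ or of edges of a single $T_{t_i}$. Segments in $F_t$ are in $M$. Let $u$ be an end of a segment in $T_{t_i}$; then $u\in V_{t_i}$. If $u$ is an end of the whole path, it is in $S_{t_i}$, in $S_t\subseteq X_t$, or in $S_{t_{i'}}\subseteq V_{t_{i'}}$ for some $i'\ne i$. Otherwise the neighboring segment is in $F_t$, and $u\in X_t$, or in $T_{t_{i'}}$ with $i'\ne i$, and $u\in V_{t_{i'}}$. Connectedness of the bags containing a vertex gives $V_{t_i}\cap X_t\subseteq X_{t_i}$ and $V_{t_i}\cap V_{t_{i'}}\subseteq X_t\cap X_{t_i}$. So in every case $u\in X_{t_i}\cap V(T)=S_{t_i}$. Both ends of the segment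 are thus in $S_{t_i}$ and in one component of $T_{t_i}$, that is, in one block of $P_{t_i}$, and the segment can be replaced by one edge of $M$.

**Step 4: condition (1).** A vertex of $S_{t_i}$ is, by Step 2, joined in $T_t$ to a vertex of $X_t\cap V(T)=S_t$; by Step 3 it is joined to it in $M$. So every component of $M$ meets $S_t$. Elements of one block of $P_t$ are joined in $T_t$, hence in $M$. $\square$

**Definition (the tree $\mathbb A$).** The AND–OR tree $\mathbb A$ has as its root a state node carrying the root task. Each state node $q$, carrying a task $(S_q,P_q)$ at some $t$, has one child, a choice node, for each choice. Each choice node $a$ has one child, a state node, for each of its tasks $(S_i,P_i)$. Distinct histories give distinct nodes, so $\mathbb A$ is a tree.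

Derivations of the root task correspond to the sets of nodes of $\mathbb A$ that contain the root, contain exactly one choice of each contained state node, contain all children of each contained choice node, and contain no node whose parent is not contained. A root-to-leaf path contains at most $H$ state nodes and at most $H$ choice nodes. A state node may have no choice at all (for instance at a leaf of $\mathcal T$, if a block of $P$ cannot be connected); such dead ends belong to no derivation.

The size of $\mathbb A$ is polynomial. A $k$-set has at most $(k+1)^k$ pairs (subset, partition of it): give each element one of $k$ block labels or the label "not in the subset". There are at most $(k+1)^{k-1}$ forests on a $k$-set, since this is the number of rooted labeled forests. So a state node has at most $(k+1)^{3k}(k+1)^{k-1}\le C:=(k+1)^{4k}$ choices. On level $\ell$ there are at most $(3C)^{\ell-1}$ state nodes and $C$ times as many choice nodes, so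
$$|\mathbb A|\le(1+C)\sum_{\ell=1}^H(3C)^{\ell-1}\le(1+C)\frac{(3C)^H}{3C-1}\le(3C)^H=n^{O(w\log(w+1))}.$$
This is the only place where $w$ enters, together with the time for computing the decomposition.

## 5. A global load constraint, and the gadgets that defeat it

We write a linear program whose variable $x_z$ stands for "node $z$ of $\mathbb A$ is selected". Write $z'\preceq z$ for "$z'$ is $z$ or a descendant of $z$", and $m\succeq q$ for $q\preceq m$. For a choice node $a$ put $d_j(a)=\sum_{e\in F_a}a_j(e)$. For group $i$ let $L_i$ be the set of state nodes $q$ with $S_q\cap g_i\ne\emptyset$. The variables are $x_z\ge0$ and $y^i_z\ge0$ for all nodes $z$ and groups $i$, and $s^i_q\ge0$ for $q\in L_i$; we set $s^i_q=0$ for $q\notin L_i$. Empty sums are $0$. The objective is to minimize $\sum_ac(F_a)x_a$, the sum running over choice nodes. The first constraints make $x$ a fractional derivation: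
$$x_{\rm root}=1;\qquad x_q=\sum_{a\text{ child of }q}x_a;\qquad x_{q'}=x_a\ \ (q'\text{ child of }a).\tag{2}$$
For each group, one unit of flow goes down from the root and ends at nodes of $L_i$, within the capacities $x$:
$$y^i_{\rm root}=1;\qquad y^i_q=s^i_q+\sum_{a\text{ child of }q}y^i_a;\qquad y^i_a=\sum_{q'\text{ child of }a}y^i_{q'};\qquad y^i_z\le x_z.\tag{3}$$
The first load constraint that comes to mind bounds the total:
$$\sum_{a}d_j(a)\,x_a\le b_j\qquad\text{for all }j\in J.\tag{4}$$

**Definition (a rounding run).** Given $x$ satisfying (2), draw for every state node $q$ with $x_q>0$, independently, a child $\rho_q$ with $\Pr[\rho_q=a]=x_a/x_q$. Select the root; a selected state node $q$ selects the child $\rho_q$; a selected choice node selects all its children.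

By (2) the numbers $x_a/x_q$ form a probability distribution on the children of $q$ with $x_a>0$. Inductively only nodes with $x_z>0$ are selected, so no dead end occurs and the selected nodes form a derivation of the root task. Since the choice at $q$ is independent of the choices above it, induction also gives
$$\Pr[z\text{ selected}]=x_z .$$
By Lemma 2 each run yields a connected subgraph $(U(D),F(D))$ containing $r$. Its expected cost is at most $\sum_ac(F_a)x_a$, and under (4) the expected load of each $j$ is at most $b_j$. The obvious plan is now to make several runs and to take the union. For the cost this is fine, because it is one number, and Markov's inequality suffices. For the loads, we need all $|J|$ of them to be small simultaneously, and here the plan breaks down. The mean is the only thing that (4) controls; with Markov's inequality alone, $\Pr[\text{load}>\lambda b_j]\le1/\lambda$, and a union bound over $J$ needs $\lambda>|J|$.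

This loss can really occur in the rounding. Take $M\ge2$ gadgets like the one of Section 1, sharing $r$: gadget $l$ has a vertex $v_l$, vertices $u_{l,i},s_{l,i}$ for $1\le i\le M$, free edges $rv_l$ and $v_lu_{l,i}$, edges $rs_{l,i}$ of cost $1$, groups $\{u_{l,i},s_{l,i}\}$, and $b(v_l)=2$; all other vertices have bound $n$. As in Section 1, at most one group per gadget can be reached for free, so $\mathrm{OPT}=M(M-1)$. A decomposition with logarithmic depth is a tree of bags $\{r\}$ with one of its leaves above each gadget, where gadget $l$ has a tree of bags $\{r,v_l\}$ with leaf bags $\{r,v_l,u_{l,i},s_{l,i}\}$ below. We let the gadget's topmost node have its own parent with bag $\{r\}$ and assign $rv_l$ to that topmost node. Now define $x$ as follows. Above the gadgets use the task $(\{r\},\{\{r\}\})$ with value $1$. At the parent of gadget $l$, put value $1/M$ on the choice that hands down $(\{r,v_l\},\{\{r,v_l\}\})$ and continues with the free star inside the gadget, and value $1-1/M$ on the choice that hands down $(\{r\},\{\{r\}\})$ and continues with the paid star. In the free continuation, a lower node with bag $\{r,v_l\}$ receives the task $(\{r,v_l\},\{\{r\},\{v_l\}\})$, since $rv_l$ is used higher up; its leaves use the tasks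 of Section 4.

This $x$ satisfies (2). For (3), the flow of group $(l,i)$ runs down with value $1$ to the parent of gadget $l$, splits as $1/M$ and $1-1/M$, and ends at the two states at the leaf bag with index $(l,i)$, one containing $u_{l,i}$, the other $s_{l,i}$; it equals $x$ along its paths. The left side of (4) for $v_l$ is $\frac{M+1}M\le2$, and the cost is $M\cdot M(1-\frac1M)=\mathrm{OPT}$. Yet in one run each $v_l$ independently gets degree $M+1$ with probability $1/M$, so some vertex does with probability at least $1-(1-\frac1M)^M\ge1-\frac1e$. Since $n=1+M+2M^2\le4M^2$, this is a degree greater than $\sqrt n/2$ against a bound of $2$. In $N$ independent runs, the probability that no such vertex appears is at most $e^{-N}$.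

## 6. The load constraint conditioned on every node

The bad choice in gadget $l$ is visible in $\mathbb A$: it is a node $a$ below which, conditionally on its being selected, the load is $M+1$. No feasible tree behaves like this. If a feasible derivation selects a node $z$, then the load collected at and below $z$ is at most $b_j$, being part of the total load; if it does not select $z$, that load is $0$. So we may replace (4) by
$$\sum_{a\preceq z}d_j(a)\,x_a\le b_j\,x_z\qquad\text{for all }j\in J\text{ and all nodes }z\text{ of }\mathbb A.\tag{5}$$
At the root this is (4). Divided by $x_z$, it says that the expected load at and below $z$, given that $z$ is selected, is at most $b_j$. In the gadget it reads $(M+1)x_a\le2x_a$ for the bad choice $a$, so $x_a=0$. The LP given by (2), (3), (5) has polynomial size. Let $c^*$ be its optimum.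

**Lemma 4 (relaxation).** The LP is feasible and $c^*\le\mathrm{OPT}$.

**Proof.** Take the derivation of Lemma 3 for an optimal tree $T^*$, and let $x$ be its indicator vector on $\mathbb A$. Then (2) holds, and the objective value is $c(T^*)$ since each edge of $T^*$ is used exactly once. In (5), if $x_z=1$, the left side is at most the total load of $T^*$, which is at most $b_j$; if $x_z=0$, no node below $z$ is selected and both sides are $0$. For group $i$, some selected state node $q_i$ has $S_{q_i}\cap g_i\ne\emptyset$, because $U(D)=V(T^*)$ meets $g_i$. Put $y^i_z=1$ on the path from the root to $q_i$, $s^i_{q_i}=1$, and all other $y^i,s^i$ equal to $0$. All nodes of this path are selected, so $y^i\le x$, and (3) holds. $\square$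

From now on fix a basic optimal LP solution. It is computable in polynomial time, and its entries are rationals of polynomial bit length. Induction from the leaves of $\mathbb A$ in (3) gives $y^i_z=\sum_{q\preceq z}s^i_q$; at the root, $\sum_qs^i_q=1$. Also $x_z\ge x_{z'}$ whenever $z'\preceq z$, by (2).

## 7. Coverage in one run: a second-moment bound

How many runs do we need? A run hits a given group with probability at least of order $1/H$.

**Lemma 5 (coverage).** For each $i$, $\Pr[\text{some node of }L_i\text{ is selected}]\ge\frac1{2H}$. In that event $U(D)\cap g_i\ne\emptyset$.

**Proof.** The last sentence holds because $S_q\subseteq U(D)$ for selected $q$. The flow tells us which nodes of $L_i$ to count and with what weights: let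
$$Z=\sum_{q:\,s^i_q>0}\frac{s^i_q}{x_q}\mathbf 1[q\text{ selected}],$$
where $0<s^i_q\le y^i_q\le x_q$ for the nodes in the sum. Then $\mathbb EZ=\sum_qs^i_q=1$. We need the second moment.

**Step 1: pairs.** For state nodes $q,q'$ with $x_q,x_{q'}>0$ and lowest common ancestor $m$ we show
$$\Pr[q,q'\text{ both selected}]\le\frac{x_q\,x_{q'}}{x_m}.\tag{6}$$
If $m=q$, then both are selected exactly if $q'$ is, with probability $x_{q'}=x_qx_{q'}/x_m$; likewise if $m=q'$. If $m$ is a choice node, then $q,q'$ lie below different children of $m$. Given that $m$ is selected, their selections depend on disjoint sets of independent choices and have probabilities $x_q/x_m$ and $x_{q'}/x_m$; multiplying by $x_m$ gives equality in (6). If $m$ is a state node different from both, $q$ and $q'$ lie below different choices of $m$, of which only one can be selected, so the probability is $0$.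

**Step 2: the second moment.** Expand $Z^2$, use (6), and group the nodes $q'$ by their lowest common ancestor with $q$, an ancestor of $q$ or $q$ itself:
$$\mathbb EZ^2\le\sum_qs^i_q\sum_{m\succeq q}\frac1{x_m}\sum_{q':\,\mathrm{lca}(q,q')=m}s^i_{q'}\le\sum_qs^i_q\sum_{m\succeq q}\frac{y^i_m}{x_m}\le\sum_qs^i_q\cdot2H=2H .$$
Here the outer sums run over $q$ with $s^i_q>0$. The second inequality uses that all these $q'$ lie below $m$, so that their $s^i_{q'}$ sum to at most $y^i_m$. The third uses $y^i_m\le x_m$ and the fact that $q$ has at most $2H-1$ ancestors including itself, at most $H$ state nodes and at most $H-1$ choice nodes.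

**Step 3: conclusion.** By the Cauchy–Schwarz inequality, $(\mathbb EZ)^2=(\mathbb E[Z\,\mathbf 1_{Z>0}])^2\le\mathbb E[Z^2]\Pr[Z>0]$. So $\Pr[Z>0]\ge\frac1{2H}$, and $Z>0$ means that a node of $L_i$ is selected. $\square$

## 8. Exponential moments of the load

Constraint (5) controls conditional means at every node. We want from it an exponential moment of the load, so that a union bound over $J$ costs only a logarithm.

How large can the exponent be? A toy process suggests the scale. Suppose every live choice node has three children, each of which is live independently with probability $\frac13$, and a load $b$ is collected at each live node of the last level. Given that a node is live, the mean load below it is $b$, on every level. Weigh each live last-level node by the factor $1+\varepsilon_0$ and let $1+\varepsilon_g$ be the expected product of these factors below a live node $g$ levels higher. Then $1+\varepsilon_{g+1}=(1+\frac{\varepsilon_g}3)^3$, so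
$$\varepsilon_{g+1}=\varepsilon_g+\frac{\varepsilon_g^2}3+\frac{\varepsilon_g^3}{27}.$$
As long as $\varepsilon_g\le3$, we get $\frac1{\varepsilon_{g+1}}\le\frac1{\varepsilon_g(1+\varepsilon_g/3)}=\frac1{\varepsilon_g}-\frac{1/3}{1+\varepsilon_g/3}\le\frac1{\varepsilon_g}-\frac16$. So after at most about $6/\varepsilon_0$ levels $\varepsilon_g$ passes $3$, and from then on it at least doubles with each level. A constant $\varepsilon_0$ is hopeless for $H$ levels, and $\varepsilon_0$ must be of order at most about $1/H$ to stay bounded. The next lemma shows that $\varepsilon_0=\frac1{2H}$ works in general: each level raises the parameter from $\theta$ to $e^\theta-1$, and starting at $\frac1{2H}$ we survive $H$ levels.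

**Lemma 6 (loads).** Fix $j$ and write $b=b_j$, $d=d_j$. Let $D_j=\sum_{a\text{ selected}}d(a)$ be the load of the run and $W_j=\prod_{a\text{ selected}}\bigl(1+\frac{d(a)}{2Hb}\bigr)$. Then
$$\mathbb E[W_j]\le1+\frac1H\qquad\text{and}\qquad W_j\ge e^{D_j/(4Hb)}\ \text{ always.}$$

**Proof, Step 1: the claim for the recursion.** For $x_z>0$ let $W_z$ be the same product taken over the selected $a\preceq z$, and let $\mu_z=\frac1{x_z}\sum_{a\preceq z}d(a)x_a$, the conditional mean load. By (5), $\mu_z\le b$. Put $\theta_0=\frac1{2H}$ and $\theta_{i+1}=e^{\theta_i}-1\ge\theta_i$. Let $\eta(z)$ be the maximum number of choice nodes on a downward path starting at $z$, including $z$. We claim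
$$\mathbb E[W_z\mid z\text{ selected}]\le1+\theta_{\eta(z)}\frac{\mu_z}b\tag{7}$$
for all $z$ with $x_z>0$, and prove it from the leaves upward. A state node with $x_z>0$ has a child with positive value, so the leaves that occur are choice nodes without children; they are the case $p=0$ of Step 3.

**Step 2: state nodes average.** Let $q$ be a state node. Summing over its children $a$ with $x_a>0$,
$$\mathbb E[W_q\mid q]=\sum_a\frac{x_a}{x_q}\mathbb E[W_a\mid a],\qquad\mu_q=\sum_a\frac{x_a}{x_q}\mu_a;$$
children with $x_a=0$ have only descendants of value $0$ and contribute nothing to $\mu_q$. Since $\eta(a)\le\eta(q)$ and $\theta$ is nondecreasing, (7) for the children gives (7) for $q$.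

**Step 3: choice nodes multiply.** Let $a$ be a choice node with $\eta(a)=i+1$ and children $q_1,\dots,q_p$, $p\ge0$. Since $x_{q_l}=x_a$, we have $\mu_a=d(a)+\sum_l\mu_{q_l}$; also $\eta(q_l)\le i$. Given that $a$ is selected, the processes below the children are independent. Using (7) for the children, $1+s\le e^s$, and $\theta_0\le\theta_i$,
$$\mathbb E[W_a\mid a]\le\Bigl(1+\theta_0\frac{d(a)}b\Bigr)\prod_l\Bigl(1+\theta_i\frac{\mu_{q_l}}b\Bigr)\le e^{\theta_i\mu_a/b}\le1+\frac{\mu_a}b\bigl(e^{\theta_i}-1\bigr)=1+\theta_{i+1}\frac{\mu_a}b .$$
The third inequality is convexity of $s\mapsto e^{\theta_is}$ on $[0,1]$. It needs $\mu_a/b\le1$, and this is exactly constraint (5) at the node $a$: it brings the bound back to a linear form that the state node above can average. This proves (7).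

**Step 4: the parameter stays small.** We show by induction that $1/\theta_i\ge2H-i$ for $0\le i\le H$. For $i=0$ there is equality. Suppose it holds for some $i<H$; then $\theta_i\le\frac1{2H-i}\le\frac1H\le1$. For $\theta\in[0,1]$ we have $e^\theta-1-\theta=\theta^2\sum_{l\ge2}\frac{\theta^{l-2}}{l!}\le(e-2)\theta^2\le\theta^2$. So
$$\frac1{\theta_{i+1}}\ge\frac1{\theta_i(1+\theta_i)}=\frac1{\theta_i}-\frac1{1+\theta_i}\ge\frac1{\theta_i}-1\ge2H-(i+1).$$
Hence $\theta_H\le\frac1H$. Since $\eta(\mathrm{root})\le H$ and $\mu_{\rm root}\le b$, (7) at the root gives $\mathbb E[W_j]\le1+\frac1H$.

**Step 5: the product dominates the exponential.** For every selected $a$ we have $x_a>0$ and $d(a)\le\mu_a\le b$, so $s=\frac{d(a)}{2Hb}$ lies in $[0,1]$. There $\ln(1+s)\ge s\ln2\ge\frac s2$ by concavity, so $1+s\ge e^{s/2}$. Multiplying over all selected $a$ gives $W_j\ge e^{D_j/(4Hb)}$. $\square$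

## 9. Many runs, one potential function, and a deterministic algorithm

**Step 1: the potential.** We combine the three requirements (coverage, cost, loads) into one quantity with expectation less than $1$. Let $N=2H\lceil\log_2(4h)\rceil\ge2H\ln(4h)$ and consider $N$ independent runs, with quantities indexed by $\ell$. Let $\mathrm{cost}_\ell$ be the sum of $c(F_a)$ over the choice nodes $a$ selected in run $\ell$. Define
$$\Phi=\sum_{i=1}^h\mathbf 1[\text{no run selects a node of }L_i]+\frac{\sum_\ell\mathrm{cost}_\ell}{4Nc^*}+\sum_{j\in J}\frac{(1+1/H)^{-N}}{4|J|}\prod_{\ell=1}^NW_j^{(\ell)}.\tag{8}$$
If $c^*=0$ the cost term is omitted; in that case every $a$ with $x_a>0$ has $c(F_a)=0$, and all runs cost $0$.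

By Lemma 5 and independence the first sum has expectation at most $h(1-\frac1{2H})^N\le he^{-N/(2H)}\le\frac14$. The expected cost of one run is $\sum_ac(F_a)x_a=c^*$, so the second term has expectation $\frac14$ (or is absent). By Lemma 6 and independence each product in the third term has expectation at most $(1+\frac1H)^N$, so the third term has expectation at most $\frac14$. Altogether $\mathbb E\Phi\le\frac34<1$.

**Step 2: an outcome with $\Phi<1$ is good enough.** All three parts of $\Phi$ are nonnegative. The first is an integer less than $1$, so it is $0$, and every group is hit by some run. The total cost satisfies $\sum_\ell\mathrm{cost}_\ell\le4Nc^*\le4N\cdot\mathrm{OPT}$, by Lemma 4. For every $j$, Lemma 6 gives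
$$\exp\Bigl(\sum_\ell\frac{D_j^{(\ell)}}{4Hb_j}\Bigr)\le\prod_\ell W_j^{(\ell)}<4|J|\Bigl(1+\frac1H\Bigr)^N\le4|J|e^{N/H},$$
and, taking logarithms,
$$\sum_\ell D_j^{(\ell)}\le\bigl(4N+4H\ln(4|J|)\bigr)b_j .$$
The union of the $N$ subgraphs $(U(D^{(\ell)}),F(D^{(\ell)}))$ is connected, since each is connected and contains $r$ (Lemma 2); by Lemma 5 it contains a vertex of every group. Let $T$ be a spanning tree of this union. It is a group Steiner tree. Every edge of $T$ occurs in some run, and $c$ and $a_j$ are nonnegative, so $c(T)$ and $\sum_{e\in T}a_j(e)$ are at most the sums just bounded. With $H=O(\log n)$ and $N=O(\log n\log h)$,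
$$c(T)\le O(\log n\log h)\,\mathrm{OPT},\qquad\sum_{e\in T}a_j(e)\le O\bigl(\log n\log(2h|J|)\bigr)\,b_j .$$
Notice that the factor $H$ in the exponent is not paid a second time for the $N$ runs: each run contributes only $1+\frac1H$ to the expected product, which is why $4N$ and not $N\cdot H$ appears in the load bound.

**Step 3: finding such an outcome deterministically.** We use the method of conditional expectations. Process the runs one after another and each run top-down, fixing $\rho_q$ for each selected state node $q$. Since all the $\rho_q$ are independent, fixing some of them leaves the others with their original distribution. The current conditional expectation of $\Phi$ is the weighted average, with weights $x_a/x_q$ over the children $a$ of $q$ with $x_a>0$, of its values after fixing $\rho_q=a$. So some such $a$ does not increase it, and we fix $\rho_q=a$. All nodes visited have $x>0$. At the end everything relevant to $\Phi$ is fixed, and $\Phi\le\frac34<1$.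

**Step 4: computing the conditional expectations.** Given the fixed choices, the runs are still independent, so by (8) the conditional expectation of $\Phi$ is an explicit combination of products over runs (for the cost, sums over runs) of three kinds of quantities per run: $\Pr[L_i\text{ missed}]$, $\mathbb E[\mathrm{cost}]$ and $\mathbb E[W_j]$. For one run, each is computed by a recursion from the leaves over the nodes $z$ of $\mathbb A$ with $x_z>0$. Let $\mathrm{val}(z)$ be the corresponding quantity for the part of the run at and below $z$, started with $z$ selected.

At a state node $q$, $\mathrm{val}(q)=\mathrm{val}(a)$ if $\rho_q=a$ is fixed, and $\mathrm{val}(q)=\sum_{a:x_a>0}\frac{x_a}{x_q}\mathrm{val}(a)$ otherwise. There is one exception: for $\Pr[L_i\text{ missed}]$, $\mathrm{val}(q)=0$ if $q\in L_i$. At a choice node $a$ with children $q_l$, independence below the children gives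

- $\mathrm{val}(a)=\prod_l\mathrm{val}(q_l)$ for $\Pr[L_i\text{ missed}]$;
- $\mathrm{val}(a)=c(F_a)+\sum_l\mathrm{val}(q_l)$ for the cost;
- $\mathrm{val}(a)=\bigl(1+\frac{d_j(a)}{2Hb_j}\bigr)\prod_l\mathrm{val}(q_l)$ for $W_j$.

The value at the root is the quantity we want.

**Step 5: the numbers stay short.** Exact arithmetic is affordable only if these rationals have polynomial bit length. Write $x_z=X_z/Q$ with integers $X_z$ and a common denominator $Q$ of polynomial bit length; then $x_a/x_q=X_a/X_q$. Put $\delta_q=X_q$ for state nodes. For choice nodes let $\delta_a$ be the denominator of $1+\frac{d_j(a)}{2Hb_j}$ (for $W_j$), the denominator of $c(F_a)$ (for the cost), or $1$ (for $\Pr[L_i\text{ missed}]$). Then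
$$\mathrm{val}(z)\prod_{z'\preceq z,\ x_{z'}>0}\delta_{z'}\quad\text{is an integer.}$$
Indeed, at a state node the factor $\delta_q=X_q$ turns the weights $X_a/X_q$ into the integers $X_a$, and the factors below clear each $\mathrm{val}(a)$; the cases of fixed $\rho_q$ and of value $0$ are immediate. At a choice node $\delta_a$ clears the new term, and the products over the disjoint subtrees of the children clear the $\mathrm{val}(q_l)$. So the denominators have polynomial bit length. The values are also not too large: they are nonnegative and at most $1$ for the missing probability, at most $\sum_ac(F_a)$ for the cost, and at most $2^{|\mathbb A|}$ for $W_j$, because $d_j(a)\le b_j$ whenever $x_a>0$, so that each factor is at most $2$. Thus all values have polynomial bit length, and so do their products over the $N$ runs and the number $(1+1/H)^{-N}$, since $N$ is polynomial. Each run fixes at most $|\mathbb A|$ choices, with at most $C$ candidates for each, so the whole computation is exact and runs in polynomial time. Its running time is that of computing the decomposition plus a polynomial in $|\mathbb A|=n^{O(w\log(w+1))}$, $h$, $|J|$ and the input length. This proves Theorem 2. $\blacksquare$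

**Step 6: from loads to degrees.** With $J=V$, $a_v(e)=1$ exactly if $v\in e$, and $b_v=b(v)$, the load of $v$ in $T$ is $\deg_T(v)$, and Theorem 2 gives $\deg_T(v)\le O(\log n\cdot\log(nh))\,b(v)$ for all $v$, together with $c(T)\le O(\log n\log h)\,\mathrm{OPT}$. This proves Theorem 1. $\blacksquare$
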